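# Flattening hypersurfaces of small $L^d$ curvature by rotations about points

## 1. Admissible hypersurfaces, the curvature norm, bilipschitz maps and flatness

Throughout, $d\ge 2$ is an integer, $B(x,r)$ is the open ball in $\mathbb R^{d+1}$, $H^d$ is $d$-dimensional Hausdorff measure, and $\nu_d$ is the volume of the unit ball of $\mathbb R^d$. The letter $C$ stands for constants depending only on $d$ (and on $p$, $c_1$ where these occur); it may change from line to line. For matrices, $|\cdot|$ is the operator norm.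

**Definition (admissible hypersurface).** A hypersurface $M\subset\mathbb R^{d+1}$ is *admissible* if it is nonempty, connected, smooth, complete and properly embedded, and if outside some compact subset of $\mathbb R^{d+1}$ it coincides with an affine hyperplane.

Example: if $f\in C_c^\infty(\mathbb R^d)$, the graph of $f$ is admissible. From now on $M$ is always admissible.

**Definition (curvature norm).** Let $\kappa_1(x),\dots,\kappa_d(x)$ be the principal curvatures of $M$ at $x$. Put
$$\delta(M)=\Big(\int_M\sum_{i=1}^d|\kappa_i|^d\,dH^d\Big)^{1/d},\qquad |A|=\max_i|\kappa_i| .$$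

So $\int_M|A|^d\,dH^d\le\delta(M)^d$. The norm is invariant under dilations: on $\lambda M$ the curvatures are divided by $\lambda$ and $H^d$ is multiplied by $\lambda^d$.

Example: let $M$ be the graph of $f$. On the tangent vector $(h,\langle\nabla f,h\rangle)$ the second fundamental form equals $D^2f(h,h)/\sqrt{1+|\nabla f|^2}$, and the squared length of this vector is at least $|h|^2$. Hence
$$|\kappa_i|\le|D^2f|,\qquad dH^d=\sqrt{1+|\nabla f|^2}\,dx. \tag{1}$$
In particular, if $M_s$ is the graph of $s\psi$ with $\psi\in C_c^\infty(\mathbb R^d)$ and $0<s\le1$, then $\delta(M_s)\le C_\psi s$.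

**Definition (bilipschitz).** A map $f:M_1\to M_2$ between metric spaces is *$K$-bilipschitz* if $K^{-1}d_1(x,y)\le d_2(f(x),f(y))\le Kd_1(x,y)$ for all $x,y\in M_1$. A *bilipschitz parameterization* of $M$ is a bilipschitz map from $\mathbb R^d$ onto $M$, where $M$ carries the Euclidean distance of $\mathbb R^{d+1}$.

Example: if $M$ is the graph of $f$ with $|\nabla f|\le\eta$, then $q\mapsto(q,f(q))$ is a $\sqrt{1+\eta^2}$-bilipschitz parameterization.

**Definition ($\varepsilon$-flat).** For $\varepsilon\ge0$, $M$ is *$\varepsilon$-flat* if both of the following hold: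

- $D_M(x,y)\le(1+\varepsilon)|x-y|$ for all $x,y\in M$, where $D_M$ is geodesic distance on $M$;
- $(1-\varepsilon)\nu_dr^d\le H^d(M\cap B(x,r))\le(1+\varepsilon)\nu_dr^d$ for all $x\in M$, $r>0$.

Example: the graph of $f$ with $|\nabla f|\le\eta$ is $\varepsilon$-flat with $\varepsilon=(1+\eta^2)^{d/2}-1$. Lifting a segment to the graph gives $D_M\le\sqrt{1+\eta^2}\,|x-y|$. The set $M\cap B(x,r)$ lies over a disc of radius $r$ and contains the part of $M$ over the concentric disc of radius $r(1+\eta^2)^{-1/2}$, so its measure lies between $(1+\eta^2)^{-d/2}\nu_dr^d$ and $(1+\eta^2)^{1/2}\nu_dr^d$. Finally $1/t\ge2-t$ with $t=(1+\eta^2)^{d/2}$ gives $(1+\eta^2)^{-d/2}\ge1-\varepsilon$.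

We may use the following **background fact**: for every $\varepsilon>0$, the hypersurface $M$ is $\varepsilon$-flat as soon as $\delta(M)$ is small enough, depending on $\varepsilon$ and $d$.

**Definition (separated set).** A set is *$s$-separated* if mutual distances of its points are $\ge s$. Example: in $[0,3]\subset\mathbb R$ the set $\{0,1,2,3\}$ is $1$-separated and maximal with this property: any other point is at distance $<1$ from one of the four.

**Definition (sides and normal).** For a smooth path $\gamma:[0,1]\to\mathbb R^{d+1}$ transversal to $M$ with endpoints off $M$, let $I(\gamma)=\#\gamma^{-1}(M)$ mod $2$. Since $M$ is closed and embedded, $\gamma^{-1}(M)$ is finite. The number $I(\gamma)$ is invariant under homotopies fixing the endpoints: make the homotopy transversal to $M$; the preimage of $M$ in $[0,1]^2$ is then a compact 1-manifold, whose boundary points lie on the two sides of the square representing the two paths, and a compact 1-manifold has an even number of boundary points. As $\mathbb R^{d+1}$ is simply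 connected, $I(\gamma)$ depends only on the endpoints; it is additive under concatenation. Fix $o\notin M$ and let $V_i$ $(i=0,1)$ be the set of $x\notin M$ such that paths from $o$ to $x$ have $I=i$. Then $\mathbb R^{d+1}\setminus M=V_0\sqcup V_1$; both sets are open (join nearby points by a segment missing $M$); a transversal crossing of $M$ changes the set; and a connected set disjoint from $M$ lies in one of them. So near each point of $M$ the two local sides lie in different sets $V_0,V_1$, and the unit normal $n$ pointing into $V_1$ is smooth on $M$.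

Example: for the graph of $f$ and $o$ below it, $V_0=\{t<f(q)\}$, $V_1=\{t>f(q)\}$, and $n=(-\nabla f,1)/\sqrt{1+|\nabla f|^2}$.

We have $|\partial_\tau n|\le|A|$ for unit tangent vectors $\tau$. Fix $\varrho_0$ such that
$$X:=M\cap\bar B(0,\varrho_0)\neq\emptyset$$
and $M$ coincides with a hyperplane outside $\bar B(0,\varrho_0)$. Since $d\ge2$, a hyperplane minus a closed ball is connected, so $M\setminus X$ is connected and $n$ equals a constant $N_\infty$ there; also $A=0$ there. As $X$ is compact, $|A|\le A_{\max}<\infty$, and $n$, being continuous and constant off a compact set, is uniformly continuous on $M$.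

## 2. Does small $L^d$ curvature force a bilipschitz parameterization?

With the definitions in place, here is the problem, taken from "On the nonexistence of" (https://ems.press/content/serial-article-files/37901?nt=1). Let $d>2$. *Are there $\delta=\delta(d)>0$ and $K=K(d)$ such that every admissible $M$ with $\delta(M)\le\delta$ admits a $K$-bilipschitz parameterization by $\mathbb R^d$?* The constants may not depend quantitatively on the a priori assumptions: smoothness, the compact set outside which $M$ is a hyperplane, and so on. When $d=2$ a sufficient condition of this kind, in terms of the $L^2$ norm of the curvature being small, is known. The answer is yes.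

**Theorem 1.** Let $d>2$. There are $\delta_0,C>0$ depending only on $d$ such that if $\delta:=\delta(M)\le\delta_0$, there is a smooth diffeomorphism $\mathcal H$ of $\mathbb R^{d+1}$ that is $(1+C\delta)$-bilipschitz and maps $M$ onto a hyperplane. In particular, $\mathcal H^{-1}$ restricted to that hyperplane is a $(1+C\delta)$-bilipschitz parameterization of $M$ by $\mathbb R^d$, so the statement in the problem holds with $K=1+C\delta_0$.

Two complements will be proved as well.

**Theorem 2.** Let $d\ge2$, $1\le p<\infty$, $c_1\ge1$. There are $\delta_0,C$ depending only on $d,p,c_1$ such that the following holds. Suppose $c_1^{-1}r^d\le H^d(M\cap B(x,r))\le c_1r^d$ for all $x\in M$, $r>0$. Let $n_{x,r}$ be the average of $n$ over $M\cap B(x,r)$ and $\omega(x,r)$ the average of $|n-n_{x,r}|$ there. If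
$$\Big(\int_M\int_0^\infty\omega(x,r)^p\,\frac{dr}{r^{d+1}}\,dH^d(x)\Big)^{1/p}=\delta\le\delta_0,$$
then the conclusion of Theorem 1 holds.

**Proposition 3.** In Theorem 1 the bound $1+C\delta$ for the ambient map cannot be replaced by $1+o(\delta)$ as $\delta\to0$.

The case $\delta=0$ of both theorems is immediate. If $\delta(M)=0$, then $\partial_\tau n=0$. If $\delta=0$ in Theorem 2, then for almost every $x$ there are arbitrarily large $r$ with $\omega(x,r)=0$, so that $n$, being continuous, is constant on $M\cap B(x,r)$. Either way $n$ is locally constant, hence constant on the connected set $M$; the function $y\mapsto\langle y,n\rangle$ then has zero tangential gradient, so $M$ lies in a hyperplane, and it is open and closed there. So $M$ is a hyperplane and $\mathcal H=\mathrm{id}$ works. From now on $\delta>0$.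

## 3. Graphs of small slope, a steep graph, and rotation about one point

If $M$ is a graph of slope at most $\eta$ over a hyperplane, orthogonal projection flattens it with constant $\sqrt{1+\eta^2}$. So the first thing to try is: show that small $\delta(M)$ forces small slope over $N_\infty^\perp$, and project. This fails, because a function with small second derivatives in $L^d(\mathbb R^d)$ need not have a small, or even a bounded, gradient. Here is an explicit family.

**A steep graph.** Let $d\ge3$, $\ell\ge1$, $h=\ell^{1/4}$. Fix a smooth $\chi:\mathbb R\to[0,1]$ with $\chi=0$ on $(-\infty,0]$ and $\chi=1$ on $[1,\infty)$. Put $\vartheta(t)=\chi(\ell^{-1}\log(1/t))$ and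
$$f(x)=h\,x_1\,\vartheta(|x|),\qquad f(0)=0.$$
Then $f=hx_1$ for $|x|\le e^{-\ell}$ and $f=0$ for $|x|\ge1$, so $f\in C_c^\infty(\bar B(0,1))$ and its graph $M$ is admissible. From $\vartheta'=-\chi'/(\ell t)$ and $\vartheta''=\chi''/(\ell^2t^2)+\chi'/(\ell t^2)$ we get $|t\vartheta'|+|t^2\vartheta''|\le C/\ell$. (In this example $C$ may also depend on $\chi$.) Hence
$$|\nabla f-h\vartheta(|x|)e_1|\le\frac{Ch}{\ell},\qquad |D^2f|\le\frac{Ch}{\ell|x|}\ \text{ for } e^{-\ell}\le|x|\le1,\qquad D^2f=0\ \text{ elsewhere.}\tag{2}$$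
The area element is at most $Ch$, so by (1)
$$\delta(M)^d\le C\int_{e^{-\ell}}^1\Big(\frac{h}{\ell t}\Big)^dh\,t^{d-1}\,dt=Ch^{d+1}\ell^{1-d}=C\ell^{(5-3d)/4}\longrightarrow0\qquad(\ell\to\infty).$$
But at the origin the tangent vector $(e_1,h)$ of length $\sqrt{1+h^2}$ is projected to a vector of length $1$. The inverse of the projection has Lipschitz constant at least $\sqrt{1+h^2}\to\infty$. Projection gives no uniform $K$.

**Rotating about the origin.** This surface can still be flattened with distortion tending to $1$. Let $\theta(t)=\arctan(h\vartheta(t))$, so $|t\theta'(t)|\le h|t\vartheta'|\le Ch/\ell$. The vector $m(\theta)=-\sin\theta\,e_1+\cos\theta\,e_{d+1}$ is the upward normal of the plane of slope $\tan\theta$ in direction $e_1$. Let $R(t)=e^{\theta(t)J}$ be the rotation in the $(e_1,e_{d+1})$-plane with $R(t)m(\theta(t))=e_{d+1}$; here $J$ is antisymmetric with $|J|=1$. Put $G(x)=R(|x|)x$ on $\mathbb R^{d+1}$. This is a diffeomorphism, with inverse $x\mapsto R(|x|)^{-1}x$, and it is linear near $0$. With $t=|x|$,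
$$DG(x)v=R(t)v+R'(t)x\,\frac{\langle x,v\rangle}{t},\qquad |DG(x)-R(t)|\le t|R'(t)|\le\frac{Ch}{\ell}=C\ell^{-3/4}.\tag{3}$$
So $DG$ is everywhere close to a rotation, and $G$ is $(1+C\ell^{-3/4})$-bilipschitz for large $\ell$, although it turns the center by the angle $\arctan h$, which tends to $\pi/2$.

It also flattens $M$. Let $y=(x,f(x))$. The map $v\mapsto(-v,1)/\sqrt{1+|v|^2}$ is $1$-Lipschitz, because outside the unit ball normalization is the nearest-point projection onto that ball. So (2) gives $|n(y)-m(\theta(|x|))|\le Ch/\ell$. Since $|x|\le|y|\le\sqrt{1+h^2}\,|x|$, we have $|\theta(|y|)-\theta(|x|)|\le C\frac h\ell\log\sqrt{1+h^2}$. Therefore $|R(|y|)n(y)-e_{d+1}|\le C\frac h\ell(1+\log(1+h))\to0$, and with (3) the tangent planes of $G(M)$ are nearly horizontal.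

In (3) the cost at a point $x$ is the speed of rotation at the single scale $|x|$. The sum of all the rotations performed at larger scales does not enter.

## 4. What is summable over scales and what is not

For a general $M$, think of $N(x,r)$ as the normal of $M$ seen from $x$ at scale $r$, and of $a(x,r)$ as a bound for its variation near that place and scale. A natural plan is to correct one dyadic scale at a time, from small to large: at scale $2^k$, near every point $z$ of a $2^k$-net, turn $N(z,2^{k-1})$ into $N(z,2^k)$. The correction at scale $2^k$ has derivative within about $a(z,2^k)$ of an isometry near $z$, so the bound for the distortion at $x$ is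
$$\prod_k\big(1+C\,a(x,2^k)\big),$$
and this needs $\sum_ka(x,2^k)\le C\delta$ at every $x$. That is where the plan stops. In the example of Section 3, with any $N(0,r)$ that tends to $n(0)$ as $r\to0$ and to $N_\infty=e_{d+1}$ as $r\to\infty$,
$$\sum_k|N(0,2^{k-1})-N(0,2^k)|\ \ge\ |n(0)-e_{d+1}|\ \longrightarrow\ \sqrt2,$$
while $\delta\to0$. What small $L^d$ curvature does give, as Section 11 will show, is a bound with a power, summed over *all* places and scales at once:
$$\sum_k\sum_{z\in E_k}a(z,8\cdot2^k)^{p}\le C\delta^{p}\quad\text{for }2^k\text{-separated sets }E_k,\qquad p=d+1.$$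

The rotation about one center bridges the two, if it can be organized. As long as a point $x$ sits well inside the ball of a center $y$ that serves many scales in a row, the rotations about $y$ at those scales are free for $x$, by (3). The point $x$ pays only at scales where its center changes, at the scale of its distance to a center, and at scales not covered by a center. If the centers are the points of arbitrary nested nets, the center of $x$ may change at every scale, and we are back to $\sum_ka(x,2^k)$. So the nets must be chosen with the sizes of $a$ in mind: give every net point the total weight $\sum a^p$ of the places and scales it is responsible for, and when the net is thinned, keep the heavy points. Whenever the center of $x$ changes, the old center is absorbed by one at least as heavy, and the weight at least *doubles*. The total weight is at most $\delta^p$, so at the $\mathfrak n$-th change counted from the top the weight is at most $2^{-\mathfrak n}\delta^p$, hence $a\le2^{-\mathfrak n/p}\delta$. This is a geometric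 series with sum $C\delta$, for any finite $p$.

The next statement isolates what is needed.

**Proposition 4.** Let $1\le p<\infty$. There are $\delta_1,C$ depending only on $p$ such that the following holds. Let $0<\delta\le\delta_1$, and suppose $N(x,r)\in S^d$ and $a(x,r)\ge0$ $(x\in M,\ r>0)$ satisfy:

- (H1) $|N(x,r)-N(x',r')|\le a(x,r)$ whenever $x,x'\in M$, $B(x',r')\subset B(x,r)$, $r/16\le r'\le r$;
- (H2) $a\le\delta$ everywhere, and $\sum_k\sum_{z\in E_k}a(z,8\cdot2^k)^p\le\delta^p$ for all $2^k$-separated sets $E_k\subset X$, $k\in\mathbb Z$;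
- (H3) $N(x,r)\to n(x)$ as $r\to0$ and $N(x,r)\to N_\infty$ as $r\to\infty$, uniformly in $x\in M$;
- (H4) $N(x,r)=N_\infty$ if $B(x,r)\cap X=\emptyset$.

Then there is a $(1+C\delta)$-bilipschitz smooth diffeomorphism of $\mathbb R^{d+1}$ mapping $M$ onto a hyperplane.

Example: if $M$ is a hyperplane, $N\equiv N_\infty$ and $a\equiv0$ satisfy (H1)–(H4) for every $\delta>0$. Sections 5–8 prove Proposition 4. We assume $\delta_1<\frac12$.

## 5. Nested nets that keep the heavy points

**Step 1: the nets and weights.** The purpose is to choose the centers. By (H3) choose integers $k_0<k_1$ with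
$$|N(x,2^{k_0})-n(x)|\le\delta,\qquad|N(x,2^{k_1})-N_\infty|\le\delta\quad(x\in M),\qquad 2^{k_1}>2\varrho_0.\tag{4}$$
Let $Z_{k_0}$ be a maximal $2^{k_0}$-separated subset of $X$; it is finite. Put $w(z,k)=a(z,8\cdot2^k)^p$ and $S_{k_0}(z)=w(z,k_0)$.

Given $Z_k$ and $S_k:Z_k\to[0,\infty)$ with $k<k_1$, go through $Z_k$ in nonincreasing order of $S_k$, and pick a point if its distance to every previously picked point is $\ge2^{k+1}$. Let $Z_{k+1}$ be the set of picked points. Define the parent map $\beta_k:Z_k\to Z_{k+1}$: if $z$ is picked, $\beta_k(z)=z$; otherwise $\beta_k(z)$ is an earlier picked point with $|z-\beta_k(z)|<2^{k+1}$, and then $S_k(\beta_k(z))\ge S_k(z)$. For $y\in Z_{k+1}$ put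
$$S_{k+1}(y)=w(y,k+1)+\sum_{\beta_k(z)=y}S_k(z).$$

Example of the selection, on the line: let $k_0=0$, $Z_0=\{0,1,2,3\}$, with weights $w(0,0)=1$, $w(1,0)=4$, $w(2,0)=2$, $w(3,0)=3$, and $w(1,1)=w(3,1)=w(1,2)=1$. At level $0$ the order is $1,3,2,0$. Point $1$ is picked; $3$ is at distance $2\ge2$ from it and is picked; $2$ and $0$ are at distance $1$ from point $1$, so they are not picked, and we may give both the parent $1$. So $Z_1=\{1,3\}$ with $S_1(1)=1+4+2+1=8$ and $S_1(3)=1+3=4$. Now $1$ comes first, $3$ is at distance $2<4$ from it, and $Z_2=\{1\}$ with $S_2(1)=1+8+4=13$. Following parents from $0$ gives $0,1,1$ with weights $1,8,13$; from $3$ it gives $3,3,1$ with weights $3,4,13$. At each change of center ($0\to1$, then $3\to1$) the weight at least doubles: $8\ge2\cdot1$ and $13\ge2\cdot4$.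

In general:

- (a) $S_{k+1}(\beta_k(z))\ge S_k(z)$; and if $\beta_k(z)\ne z$, then both $z$ and $\beta_k(z)$ have parent $\beta_k(z)$, so $S_{k+1}(\beta_k(z))\ge S_k(\beta_k(z))+S_k(z)\ge2S_k(z)$.
- (b) $w(z,k)\le S_k(z)\le\Sigma:=\sum_{k=k_0}^{k_1}\sum_{z\in Z_k}w(z,k)\le\delta^p$. Indeed $S_k(z)$ is a sum of $w$ over the subtree of pairs below $(z,k)$, each counted once, and the last inequality is (H2) with $E_k=Z_k$ (and $E_k=\emptyset$ for $k\notin[k_0,k_1]$).

The set $Z_k$ is $2^k$-separated, the $Z_k$ are nested (decreasing), and $Z_{k_1}$ is a single point because $\operatorname{diam}X\le2\varrho_0<2^{k_1}$. For $y\in Z_{k_0}$ let $\lambda(y)=\max\{k:y\in Z_k\}$ be its *level* and $s(y)=2^{\lambda(y)}$. If $y\ne y'$ and $\lambda(y)\le\lambda(y')$, both points lie in $Z_{\lambda(y)}$, so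
$$y\ne y',\ \lambda(y)\le\lambda(y')\ \Longrightarrow\ |y-y'|\ge s(y).\tag{5}$$

**Step 2: chains.** The purpose is to assign to each $x$ one net point per scale. For $x\in\mathbb R^{d+1}$ let $r_x=\operatorname{dist}(x,X)$ and let $\hat x\in X$ be a nearest point. Choose $z_{k_0}\in Z_{k_0}$ with $|\hat x-z_{k_0}|<2^{k_0}$ (maximality), and put $z_{k+1}=\beta_k(z_k)$ for $k_0\le k<k_1$. This is the *chain* of $x$. Then $|\hat x-z_k|<2^{k_0}+\sum_{j=k_0}^{k-1}2^{j+1}=2^{k+1}-2^{k_0}<2^{k+1}$, so
$$|x-z_k|<2^{k+1}+r_x.\tag{6}$$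
Call an index $j\in[k_0,k_1-1]$ *light* if $z_{j+1}\ne z_j$. Put $\sigma_k=S_k(z_k)$. By (a), $\sigma_k$ is nondecreasing in $k$, and $\sigma_{j+1}\ge2\sigma_j$ if $j$ is light.

**Lemma 5.** Let $L\ge1$ be an integer and let $\mathcal K\subset[k_0,k_1]$ be a set of integers each within distance $L$ of a light index. Then $\sum_{k\in\mathcal K}a(z_k,8\cdot2^k)\le\sum_{k\in\mathcal K}\sigma_k^{1/p}\le C_{L,p}\,\delta$.

*Proof.* The first inequality is (b). Let $\mathfrak n(k)$ be the number of light $j\ge k$. Each of them doubles the weight on the way up to $k_1$, so $\sigma_k\le2^{-\mathfrak n(k)}\sigma_{k_1}\le2^{-\mathfrak n(k)}\Sigma$. The $k$ with a given value of $\mathfrak n$ lie in an interval $(j',j]$ between consecutive light indices (or beyond an extreme one, where $j'$ or $j$ is missing). If such a $k$ is within $L$ of a light index, then $k\in(j',j'+L]\cup[j-L,j]$. So at most $2L+1$ elements of $\mathcal K$ share a value of $\mathfrak n$, and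
$$\sum_{k\in\mathcal K}\sigma_k^{1/p}\le(2L+1)\Sigma^{1/p}\sum_{\mathfrak n\ge0}2^{-\mathfrak n/p}\le C_{L,p}\,\delta.\qquad\square$$

## 6. Rotating about every long-lived net point

**Step 3: the map attached to one center.** The purpose is to copy the rotation of Section 3. Let $\mathcal Y=\{y\in Z_{k_0}:\lambda(y)-4>k_0\}$ and $b(y)=\lambda(y)-4$ for $y\in\mathcal Y$. For $k_0<k\le b(y)$, (H1) and (H2) give $|N(y,2^{k-1})-N(y,2^k)|\le\delta<\frac12$. Let $\theta$ be the angle between the two vectors; then $2\sin(\theta/2)=|N(y,2^{k-1})-N(y,2^k)|$, so $\theta\le\frac\pi2|N(y,2^{k-1})-N(y,2^k)|$. Let $\Theta_{y,k}$ be the antisymmetric matrix generating the rotation by $\theta$ in their plane (zero if they agree). Then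
$$e^{\Theta_{y,k}}N(y,2^{k-1})=N(y,2^k),\qquad|\Theta_{y,k}|\le2|N(y,2^{k-1})-N(y,2^k)|.\tag{7}$$
Let $\varphi:[0,1]\to[0,1]$ be smooth, $0$ on $[0,\frac14]$, $1$ on $[\frac34,1]$, $|\varphi'|\le4$. Define $R_y:(0,\infty)\to SO(d+1)$ by $R_y(t)=I$ for $t\ge2^{b(y)}$; then, recursively downward,
$$R_y(2^{k-\theta})=R_y(2^k)\exp(\varphi(\theta)\Theta_{y,k})\qquad(0\le\theta\le1,\ k_0<k\le b(y));$$
and $R_y(t)=R_y(2^{k_0})$ for $t\le2^{k_0}$. Near each $t=2^k$, $k_0\le k\le b(y)$, $R_y$ is constant, so $R_y$ is smooth. Since $R_y(2^{k-1})=R_y(2^k)e^{\Theta_{y,k}}$, (7) gives $R_y(2^{k-1})N(y,2^{k-1})=R_y(2^k)N(y,2^k)$, and therefore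
$$R_y(2^k)N(y,2^k)=N(y,2^{b(y)})\qquad(k_0\le k\le b(y)).\tag{8}$$
For antisymmetric $\Theta$ we have $|e^\Theta-I|=|\int_0^1e^{s\Theta}\Theta\,ds|\le|\Theta|$. With $\theta=k-\log_2t$ this yields
$$|R_y(t)-R_y(2^k)|\le|\Theta_{y,k}|,\quad t|R_y'(t)|\le C|\Theta_{y,k}|\qquad(2^{k-1}\le t\le2^k,\ k_0<k\le b(y)).\tag{9}$$

Let $G_y(x)=y+R_y(|x-y|)(x-y)$. It is smooth (a fixed rotation near $y$), with smooth inverse $x\mapsto y+R_y(|x-y|)^{-1}(x-y)$, and it preserves every sphere centered at $y$. Put $B_y=B(y,s(y)/16)=B(y,2^{b(y)})$. Since $R_y=I$ on a neighborhood of $[2^{b(y)},\infty)$, $G_y$ is the identity on a neighborhood of $\mathbb R^{d+1}\setminus B_y$; in particular $DG_y=I$ at every point off $B_y$. As in (3), with $t=|x-y|$,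
$$|DG_y(x)-R_y(t)|\le t|R_y'(t)|,\ \text{ and the right side is }0\text{ for }t\le2^{k_0}.\tag{10}$$
(At $x=y$ read $R_y(0)=R_y(2^{k_0})$.)

**Step 4: the composition.** List $\mathcal Y=\{y_1,\dots,y_J\}$ with $\lambda$ nonincreasing and set
$$G=G_{y_1}\circ G_{y_2}\circ\cdots\circ G_{y_J},$$
so centers of small level act first. $G$ is a smooth diffeomorphism of $\mathbb R^{d+1}$, equal to the identity outside a compact set. (If $\mathcal Y=\emptyset$, $G$ is the identity.)

**Step 5: which centers move a given point.** The purpose is to see that the balls acting on one point have rapidly growing sizes, so that the point hardly moves before each of them acts. Fix $x\in\mathbb R^{d+1}$. Let $x^{(J)}=x$ and $x^{(j-1)}=G_{y_j}(x^{(j)})$, so $x^{(0)}=G(x)$. Call $y_j$ *active* if $x^{(j)}\in B_{y_j}$. Let $v_1,\dots,v_m$ be the active centers in order of application, so $\lambda(v_l)\le\lambda(v_{l+1})$. Put $s_l=s(v_l)$, $b_l=b(v_l)$, and $t_l=|x^{(j)}-v_l|$ where $v_l=y_j$; so $t_l<s_l/16=2^{b_l}$.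

Applying $G_{v_l}$ keeps the point in $B_{v_l}$ and displaces it by at most $s_l/8$; between active centers it does not move. By (5), $|v_l-v_{l+1}|\ge s_l$, and the point to which $G_{v_{l+1}}$ is applied is within $s_l/16$ of $v_l$. Hence
$$t_{l+1}\ge\tfrac{15}{16}s_l,\qquad s_{l+1}>16\cdot\tfrac{15}{16}s_l=15s_l,\quad\text{so } s_{l+1}\ge16s_l,\tag{11}$$
the last because both are powers of $2$. The total displacement up to and including the application of $v_l$ is therefore at most $\frac{s_l}8\sum_{i\ge0}16^{-i}=\frac{s_l}8\cdot\frac{16}{15}=\frac2{15}s_l$. Together with (11), $|x-v_{l+1}|\le t_{l+1}+\frac2{15}s_l\le\big(1+\frac2{15}\cdot\frac{16}{15}\big)t_{l+1}$, and $|x-v_1|=t_1$. Hence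
$$|x-v_l|\le1.15\,t_l\qquad(1\le l\le m).\tag{12}$$

**Step 6: free and paid indices.** Let $i_l=k_0$ if $t_l\le2^{k_0}$; otherwise let $i_l$ be the integer with $2^{i_l-1}<t_l\le2^{i_l}$, so that $i_l>k_0$. In all cases $t_l\le2^{i_l}$ and, since $t_l<2^{b_l}$ and $b_l>k_0$, $k_0\le i_l\le b_l$. By (11), $2^{i_{l+1}}\ge t_{l+1}\ge15\cdot2^{b_l}$, so $i_{l+1}\ge b_l+4$. Thus the intervals $[i_l,b_l]$ are disjoint and increasing in $l$. They are the scales at which $x$ sits inside the ball of $v_l$. The indices strictly inside are free; the others are collected in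
$$\mathcal U(x)=\{k\in\mathbb Z:k_0\le k\le k_1\}\setminus\bigcup_l(i_l,b_l)\quad(\text{open intervals}).$$
All $i_l,b_l$ belong to $\mathcal U(x)$.

## 7. The paid scales of a point sum to $C\delta$

Put $L=5$.

**Lemma 6.** Let $k_0+L\le k\le k_1-L$ and $r_x\le2^{k-L}$, and suppose $z_j=u$ for all $j\in[k-L,k+L]$. Then $u=v_l$ for some $l$, and $i_l<k<b_l$. Hence every $k\in\mathcal U(x)$ with $k_0+L\le k\le k_1-L$ and $r_x\le2^{k-L}$ is within distance $L$ of a light index.

*Proof.* We have $\lambda(u)\ge k+L\ge k_0+2L$, so $u\in\mathcal Y$; say $u=y_j$. By (6) at index $k-L$, $|x-u|<2\cdot2^{k-L}+r_x\le3\cdot2^{k-L}$. We must show that $x^{(j)}$, the point to which $G_u$ is applied, is still close to $u$.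

Let $v'$ be the last active center before $u$ is applied, if any. Then $\lambda(v')\le\lambda(u)$, so $|v'-u|\ge s(v')$ by (5). Also $x^{(j)}\in B_{v'}$ and $|x^{(j)}-x|\le\frac2{15}s(v')\le\frac17s(v')$. Hence
$$|x-u|\ge s(v')\big(1-\tfrac1{16}-\tfrac17\big)\ge\tfrac34s(v'),$$
so $s(v')\le4\cdot2^{k-L}$ and $|x^{(j)}-u|\le(3+\frac47)2^{k-L}<2^{k-L+2}$. If there is no such $v'$, then $x^{(j)}=x$ and the same bound holds. As $2^{k-L+2}<2^{k+L-4}\le s(u)/16$, $u$ is active: $u=v_l$. Moreover $t_l<2^{k-L+2}$ gives $i_l\le\max(k_0,k-L+2)<k$, and $b_l=\lambda(u)-4\ge k+L-4>k$.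

For the last claim: if $k\in\mathcal U(x)$ is as stated, the first part shows that the $z_j$, $j\in[k-L,k+L]$, are not all equal, so some $j\in[k-L,k+L-1]$ is light. $\square$

**Step 7: the errors.** For $k\in\mathcal U(x)$ call $k$ *regular* if $k_0+L\le k\le k_1-L$ and $r_x\le2^{k-L}$. Put

- $e_k=a(z_k,8\cdot2^k)$ if $k$ is regular;
- $e_k=\delta$ if $k$ is not regular and $2^{k+1}>r_x$;
- $e_k=0$ if $2^{k+1}\le r_x$ (such a $k$ is not regular).

The second case occurs for at most $3L+1$ values of $k$: at most $2L$ with $k<k_0+L$ or $k>k_1-L$, and at most $L+1$ with $2^{k-L}<r_x<2^{k+1}$, since then $k$ lies in an open interval of length $L+1$. The regular $k$ are covered by Lemmas 5 and 6. So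
$$\sum_{k\in\mathcal U(x)}e_k\le C\delta.\tag{13}$$

**Lemma 7.** Let $k\in\mathcal U(x)$.

1. If $x\in M$ and $k<k_1$, then $|N(x,2^{k+1})-N(x,2^k)|\le2e_k$.
2. If $k=i_l$ or $k=b_l$ and $x\in M$, then $|N(v_l,2^k)-N(x,2^k)|\le2e_k$.
3. If $k=i_l>k_0$ (any $x\in\mathbb R^{d+1}$), then $|N(v_l,2^{k-1})-N(v_l,2^k)|\le2e_k$.

*Proof.* In items 2 and 3, (12) gives $|x-v_l|\le1.15\cdot2^{i_l}\le1.15\cdot2^k$. As $v_l\in X$, $r_x\le1.15\cdot2^k<2^{k+1}$.

*Regular $k$.* By (6), $|x-z_k|\le(2+\frac1{32})2^k$, and in items 2 and 3, $|v_l-z_k|\le3.2\cdot2^k$. So $B(x,2^k)$, $B(x,2^{k+1})$, and in items 2, 3 also $B(v_l,2^k)$, $B(v_l,2^{k-1})$, lie in $B(z_k,8\cdot2^k)$, and their radii are at least $\frac1{16}$ of its radius. For items 1 and 2 the centers $x,v_l$ lie in $M$; for item 3 only $v_l$ is a center. Apply (H1) twice, comparing both vectors with $N(z_k,8\cdot2^k)$.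

*Nonregular $k$ with $2^{k+1}>r_x$.* Here $e_k=\delta$. Items 1 and 3 follow directly from (H1) and $a\le\delta$. For item 2, $B(x,2^k)$ and $B(v_l,2^k)$ lie in $B(x,2^{k+2})$; compare both vectors with $N(x,2^{k+2})$.

*$2^{k+1}\le r_x$.* Only item 1 is relevant. The balls $B(x,2^k)$ and $B(x,2^{k+1})$ miss $X$, so both vectors equal $N_\infty$ by (H4). $\square$

## 8. The composed rotation flattens $M$

**Step 8: $G$ is bilipschitz.** Since $DG_y=I$ off $B_y$, the chain rule gives $DG(x)=D_m\cdots D_1$, where $D_l$ is the derivative of $G_{v_l}$ at the point to which it is applied. By (10), $D_l=R_l+E_l$ with $R_l:=R_{v_l}(t_l)\in SO(d+1)$, and $E_l=0$ if $t_l\le2^{k_0}$. Otherwise $i_l>k_0$ and, by (10), (9), (7) and Lemma 7(3), $|E_l|\le C|\Theta_{v_l,i_l}|\le Ce_{i_l}$. The $i_l$ are distinct elements of $\mathcal U(x)$. Put $\mathcal R_x=R_m\cdots R_1$. Expanding the product and using (13),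
$$|DG(x)-\mathcal R_x|\le\prod_l(1+|E_l|)-1\le e^{C\delta}-1\le C\delta\qquad(x\in\mathbb R^{d+1}).\tag{14}$$
Hence $|DG|\le1+C\delta$ and $|(DG)^{-1}|\le(1-C\delta)^{-1}$ everywhere. Integrating $DG$ and $D(G^{-1})$ along segments shows that the diffeomorphism $G$ is $(1+C\delta)$-bilipschitz.

**Step 9: $\mathcal R_x$ carries $n(x)$ almost to $N_\infty$.** We follow the normal through all scales. Let $x\in M$, $g_0=n(x)$, $g_l=R_l\cdots R_1n(x)$. First,
$$|R_lN(v_l,2^{i_l})-N(v_l,2^{b_l})|\le Ce_{i_l}.\tag{15}$$
If $t_l\le2^{k_0}$, then $R_l=R_{v_l}(2^{k_0})$, $i_l=k_0$, and the left side is $0$ by (8). Otherwise, by (8), $R_{v_l}(2^{i_l})N(v_l,2^{i_l})=N(v_l,2^{b_l})$, and $|R_l-R_{v_l}(2^{i_l})|\le|\Theta_{v_l,i_l}|\le4e_{i_l}$ by (9), (7) and Lemma 7(3).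

Now write
$$g_l-N(x,2^{b_l})=R_l\big(g_{l-1}-N(x,2^{i_l})\big)+R_l\big(N(x,2^{i_l})-N(v_l,2^{i_l})\big)+\big(R_lN(v_l,2^{i_l})-N(v_l,2^{b_l})\big)+\big(N(v_l,2^{b_l})-N(x,2^{b_l})\big).$$
Lemma 7(2) at $i_l$ and at $b_l$, and (15), give
$$|g_l-N(x,2^{b_l})|\le|g_{l-1}-N(x,2^{i_l})|+C(e_{i_l}+e_{b_l}).$$
So the whole stretch from $i_l$ to $b_l$ costs only its two ends. Between the stretches, Lemma 7(1) gives $|N(x,2^{i_{l+1}})-N(x,2^{b_l})|\le2\sum_{k=b_l}^{i_{l+1}-1}e_k$, and similarly from $k_0$ to $i_1$ and from $b_m$ to $k_1$ (from $k_0$ to $k_1$ if $m=0$). All indices used lie in $\mathcal U(x)$, each is used a bounded number of times, and the ends are handled by (4): $|g_0-N(x,2^{k_0})|\le\delta$, $|N(x,2^{k_1})-N_\infty|\le\delta$. Since $g_m=\mathcal R_xn(x)$, (13) gives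
$$|\mathcal R_xn(x)-N_\infty|\le C\delta\qquad(x\in M).\tag{16}$$

**Step 10: $G(M)$ is a graph of small slope.** If $\tau\in T_xM$ is a unit vector, (14) and (16) give
$$\langle DG(x)\tau,N_\infty\rangle=\langle\mathcal R_x\tau,\mathcal R_xn(x)\rangle+O(\delta)=\langle\tau,n(x)\rangle+O(\delta)=O(\delta),$$
and $|DG(x)\tau|\ge1-C\delta$. So every tangent vector $w$ of $M'=G(M)$ satisfies $|\langle w,N_\infty\rangle|\le C\delta|w|\le\frac12|w|$ for $\delta_1$ small. No nonzero tangent vector is parallel to $N_\infty$, so orthogonal projection $\pi:M'\to P:=N_\infty^\perp$ is a local diffeomorphism. It is proper, because $M'$ is closed and equals a hyperplane orthogonal to $N_\infty$ outside a compact set. A proper local diffeomorphism onto a connected manifold is a covering, so $\pi$ is a covering of the simply connected $P\cong\mathbb R^d$ by the connected manifold $M'$, hence a diffeomorphism. Therefore $M'$ is the graph of a smooth $\psi:P\to\mathbb R$, and the bound on tangent vectors gives $|\nabla\psi|\le C\delta$.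

The shear $(q,t)\mapsto(q,t-\psi(q))$ and its inverse have derivatives $I+O(\delta)$, so it is $(1+C\delta)$-bilipschitz, and it maps $M'$ to $P$. The shear composed with $G$ is the diffeomorphism claimed in Proposition 4. All constants depend only on $p$. $\square$

## 9. Flat hypersurfaces are close to hyperplanes and separate their two sides

To apply Proposition 4 we must produce $N(x,r)$ from small curvature. This needs two geometric facts about $\varepsilon$-flat $M$.

**Lemma 8.** For every $\eta\in(0,\frac1{100})$ there is $\varepsilon_1(\eta,d)>0$ such that if $M$ is $\varepsilon$-flat with $\varepsilon\le\varepsilon_1$, then for all $x\in M$, $r>0$ there is a hyperplane $P=P(x,r)\ni x$ such that every point of $M\cap B(x,r)$ is within $\eta r$ of $P$ and every point of $P\cap B(x,r)$ is within $\eta r$ of $M$.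

*Proof.* The proof is by compactness: a limit of counterexamples would be a $d$-plane. Otherwise, after translation and scaling, there are $\varepsilon_j$-flat $M_j\ni0$, $0<\varepsilon_j\to0$, violating this at $x=0$, $r=1$. Since $H^d(M_j\cap B(0,\rho))\le2\nu_d\rho^d$ for large $j$, we may pass to a subsequence with $M_j\to E$ locally in the Hausdorff sense ($E$ closed, $0\in E$) and $\mu_j:=H^d|_{M_j}\to\mu$ weakly.

*$E$ is convex.* If $x,y\in E$, take $M_j\ni x_j\to x$, $M_j\ni y_j\to y$; we may assume $x\ne y$. Curves in $M_j$ from $x_j$ to $y_j$ of length $\le(1+2\varepsilon_j)|x_j-y_j|$, parameterized on $[0,1]$ proportionally to arclength, are uniformly Lipschitz, so by Arzelà–Ascoli they subconverge to a curve from $x$ to $y$, which lies in $E$ and has length $\le|x-y|$. It is the segment.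

*The measure of balls.* Let $x\in E$, $M_j\ni x_j\to x$, $r>0$. Then
$$\mu(B(x,r))\le\liminf_j\mu_j(B(x,r))\le\liminf_j\mu_j(B(x_j,r+|x-x_j|))\le\nu_dr^d,$$
$$\mu(\bar B(x,r))\ge\limsup_j\mu_j(\bar B(x,r))\ge\limsup_j\mu_j(B(x_j,r-|x-x_j|))\ge\nu_dr^d.$$
Exhausting $B(x,r)$ by closed balls, $\mu(B(x,r))=\nu_dr^d$ for all $x\in E$, $r>0$. Also $\operatorname{spt}\mu=E$: balls centered on $E$ have positive measure, and a point off $E$ has a neighborhood missed by $M_j$ for large $j$.

*Dimension.* Let $F_\rho$ be a maximal $\rho$-separated subset of $E\cap B(0,1)$. The balls $B(z,\rho/2)$, $z\in F_\rho$, are disjoint and the balls $B(z,\rho)$ cover $E\cap B(0,1)$, so $F_\rho$ has between $c\rho^{-d}$ and $C\rho^{-d}$ elements for small $\rho$. For a closed convex set containing $0$ whose affine hull has dimension $m$, this number is comparable to $\rho^{-m}$ as $\rho\to0$, since the set contains an $m$-dimensional ball inside $B(0,1)$ (a single point if $m=0$). So $m=d$: $E$ lies in an affine $d$-plane $\mathcal L$ and has nonempty interior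 in $\mathcal L$.

*$\mu=H^d|_E$.* If $F\subset E$ and $H^d(F)=0$, covering $F$ by balls centered on $E$ with $\sum r_i^d$ arbitrarily small gives $\mu(F)=0$; so $\mu\ll H^d|_E$. At points of the relative interior, $\mu(B(x,r))=\nu_dr^d=H^d(E\cap B(x,r))$ for small $r$, so $\mu$ has density $1$ there. The relative boundary of the convex set $E$ is $H^d$-null, hence $\mu$-null. So $\mu=H^d|_E$.

*$E=\mathcal L$.* At a relative boundary point $x$, $E$ would lie in a half-space of $\mathcal L$ with $x$ on its boundary, and $\mu(B(x,r))\le\frac12\nu_dr^d$, a contradiction. So $E$ has no relative boundary and $E=\mathcal L$ is a $d$-plane through $0$. By local Hausdorff convergence, for large $j$ the conclusion of the lemma holds for $M_j$ at $x=0$, $r=1$ with $P=\mathcal L$, a contradiction. $\square$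

Let $\nu=\nu(x,r)$ be a unit normal of $P(x,r)$ and
$$U^\pm(x,r)=\{y\in B(x,r):\pm\langle y-x,\nu\rangle>\eta r\}.$$
These sets are convex and, by Lemma 8, disjoint from $M$, so each lies in $V_0$ or in $V_1$.

**Lemma 9.** Under Lemma 8, with $\eta<\frac1{100}$, one of $U^+(x,r),U^-(x,r)$ lies in $V_0$ and the other in $V_1$.

*Proof.* We compare scale $r$ with scale $r/2$ and then look at very small scales. Let $\nu'=\nu(x,r/2)$. Each point of $P(x,r/2)\cap B(x,r/2)$ is within $\eta r/2$ of a point of $M\cap B(x,r)$, hence within $2\eta r$ of $P(x,r)$. Applying this to $x+te$ with a unit $e\perp\nu'$ and $t\uparrow r/2$, we get $|\langle e,\nu\rangle|\le4\eta$. So, after a choice of sign, $\langle\nu,\nu'\rangle\ge\sqrt{1-16\eta^2}\ge0.9$. Then $x\pm\frac r4\nu\in U^\pm(x,r)\cap U^\pm(x,r/2)$, because $\frac r4>\eta r$ and $\frac r4\cdot0.9>\eta\frac r2$. So the claim at $(x,r)$ is equivalent to the claim at $(x,r/2)$. Iterating, it suffices to treat small $r$.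

For small $r$, $M\cap B(x,r)$ is a graph over a part of $x+T_xM$, and for each unit $e\in T_xM$ it contains a point within $o(r)$ of $x+\frac r2e$. Hence $\frac r2|\langle e,\nu\rangle|\le\eta r+o(r)$, so $|\langle e,\nu\rangle|\le3\eta$ and $|\langle\nu(x,r),n(x)\rangle|\ge0.9$. The points $x+tn(x)$, $0<|t|\le r/2$, miss $M$, with opposite signs of $t$ in different sets $V_0,V_1$. Since $\frac r4\cdot0.9>\eta r$, the points $x\pm\frac r4n(x)$ lie one in each of $U^\pm(x,r)$, and the claim follows. $\square$

## 10. A good normal at every scale, by slicing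

For $x\in\mathbb R^{d+1}$ let
$$\alpha(x,r)=r^{1-d}\int_{M\cap B(x,r)}|A|\,dH^d.$$

Example: if $M\cap B(x,r)$ is part of a hyperplane, $\alpha(x,r)=0$; if $|A|\le A_{\max}$ and $H^d(M\cap B(x,r))\le2\nu_dr^d$, then $\alpha(x,r)\le2\nu_dA_{\max}r$.

**Lemma 10.** Let $\tau=\frac14\nu_d16^{-d}$ and $\Lambda_0=4\sqrt d$. There are $\varepsilon_0\in(0,\frac12)$ and $C_0$, depending only on $d$, such that if $M$ is $\varepsilon_0$-flat, then for all $x\in M$, $R>0$ there is $N(x,R)\in S^d$ with
$$H^d\big(\{y\in M\cap B(x,R):|n(y)-N(x,R)|>C_0\,\alpha(x,\Lambda_0R)\}\big)\le\tau R^d.\tag{17}$$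
If $B(x,R)\cap X=\emptyset$ we may take $N(x,R)=N_\infty$.

*Proof.* The last sentence is clear, since then $n=N_\infty$ on $M\cap B(x,R)$. The rest is a Poincaré-type inequality. To compare $n$ at two points we move parallel to the coordinate axes of $P$, along curves in $M$, and integrate $|A|$. For this we need that $M$ is, over most of $P$, a single sheet.

*Setting.* Let $\eta$ be small (depending on $d$), $\varepsilon_0\le\varepsilon_1(\eta,d)$, $r=4\sqrt d\,R$, $P=P(x,r)$. Use coordinates with $x=0$, $P=\mathbb R^d$, points $(q,t)$, $\pi(q,t)=q$. Let $D\subset\mathbb R^d$ be the open disc of radius $\sqrt dR=r/4$ about $0$, $Q=(-R,R)^d\subset D$, $M_Z=M\cap(D\times(-\frac r4,\frac r4))$. Then $M_Z\subset B(0,r)$, so Lemma 8 gives $M_Z\subset\{|t|\le\eta r\}$ and $M_Z\subset B(0,((r/4)^2+\eta^2r^2)^{1/2})$. Hence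
$$H^d(M_Z)\le(1+\varepsilon_0)(1+16\eta^2)^{d/2}|D|=:(1+\tau_1)|D|,\tag{18}$$
with $\tau_1\to0$ as $\varepsilon_0,\eta\to0$. For compact $F\subset D$ the set $M_Z\cap\pi^{-1}(F)=M\cap(F\times[-\eta r,\eta r])$ is compact, so $\pi|_{M_Z}:M_Z\to D$ is proper.

*Unique preimages.* By Sard's theorem and properness, the regular values of $\pi|_{M_Z}$ form an open subset of $D$ of full measure, on which the number $\mathfrak m(q)$ of preimages is finite and locally constant. For a regular value $q$, the segment from $(q,-\frac r4)$ to $(q,\frac r4)$ has endpoints in $U^-(0,r)$ and $U^+(0,r)$, and it meets $M$ transversally, exactly in the $\mathfrak m(q)$ points of $M_Z$ over $q$. By Lemma 9 its endpoints lie in different sets $V_0,V_1$, so $\mathfrak m(q)$ is odd. By the area formula and (18), $\int_D\mathfrak m\le H^d(M_Z)\le(1+\tau_1)|D|$. Since $\mathfrak m\ge1$ a.e., $2|\{\mathfrak m\ge3\}|\le\int_D(\mathfrak m-1)\le\tau_1|D|$. Let $\mathcal G$ be the set of regular values $q\in D$ with $\mathfrak m(q)=1$. It is open and $|D\setminus\mathcal G|\le\tau_1|D|$.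 For $q\in\mathcal G$ let $\hat y(q)$ be the unique point of $M_Z$ over $q$ (smooth in $q$) and $u(q)=n(\hat y(q))$.

*Slices.* For $1\le i\le d$ let $\varpi_i:M_Z\to\mathbb R^{d-1}$ be $\pi$ followed by deleting the $i$-th coordinate. By Sard, a.e. $\xi$ is a regular value of $\varpi_i$, and then $\gamma_\xi=\varpi_i^{-1}(\xi)$ is a smooth 1-manifold. Let $q,q'\in\mathcal G$ differ only in the $i$-th coordinate, $q_i<q_i'$, with common deleted value $\xi$ regular. Then $\{y\in\gamma_\xi:q_i\le y_i\le q_i'\}=M_Z\cap\pi^{-1}([q,q'])$ is compact, because $[q,q']\subset D$ is compact. The only points of $\gamma_\xi$ with $y_i=q_i$, resp. $y_i=q_i'$, are $\hat y(q)$, resp. $\hat y(q')$. At these points $d\pi|_{TM}$ is invertible, so the derivative of $y_i|_{\gamma_\xi}$ is nonzero: a nonzero tangent vector of $\gamma_\xi$ is killed by $d\varpi_i$, and it would be killed by $d\pi$ if it were killed by $dy_i$ too. Hence this set is a compact 1-manifold with boundary exactly $\{\hat y(q),\hat y(q')\}$, and the component containing $\hat y(q)$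 is an arc ending at $\hat y(q')$. Thus
$$|u(q)-u(q')|\le A_i(\xi):=\int_{\gamma_\xi}|A|\,dH^1,\qquad\int A_i(\xi)\,d\xi\le\int_{M_Z}|A|\,dH^d,\tag{19}$$
the latter by the coarea formula, since $\varpi_i$ is the restriction of a 1-Lipschitz linear map; the same formula says that $A_i$ is defined a.e. and measurable.

*Chaining.* Choose $q,q'\in Q$ independently and uniformly. Let $q^{(i)}=(q_1',\dots,q_i',q_{i+1},\dots,q_d)$, $0\le i\le d$, so $q^{(0)}=q$ and $q^{(d)}=q'$. Each $q^{(i)}$ is uniform in $Q$, and $q^{(i-1)},q^{(i)}$ differ only in the $i$-th coordinate, with common deleted value $\xi_i$ uniform in $(-R,R)^{d-1}$. So with probability $\ge1-\tau_2$, $\tau_2=(d+1)\tau_1|D|/|Q|$, all $q^{(i)}$ lie in $\mathcal G$ and all $\xi_i$ are regular. Then (19) gives $|u(q)-u(q')|\le\sum_iA_i(\xi_i)$. The expectation of this sum is at most $d(2R)^{1-d}\int_{M\cap B(x,r)}|A|\,dH^d\le C\alpha(x,\Lambda_0R)$. By Markov's inequality, with probability $\ge1-\tau_3$ the sum is at most $C\tau_3^{-1}\alpha(x,\Lambda_0R)$, for any fixed $\tau_3>0$;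 take $\tau_2+\tau_3<1$. By Fubini there is $q_0\in\mathcal G\cap Q$ such that
$$\mathcal G'=\{q'\in Q\cap\mathcal G:|u(q')-u(q_0)|\le C\tau_3^{-1}\alpha(x,\Lambda_0R)\}$$
has $|\mathcal G'|\ge(1-\tau_2-\tau_3)|Q|$. Put $N(x,R)=u(q_0)$ and $C_0=C\tau_3^{-1}$.

*Counting measure.* The points $\hat y(q')$ with $q'\in\mathcal G'$, $|q'|^2<R^2-\eta^2r^2$, lie in $M\cap B(x,R)$ and are not in the exceptional set of (17). As $\pi$ is 1-Lipschitz and $\eta^2r^2=16d\eta^2R^2$, they form a set of $H^d$-measure at least $\nu_d(1-16d\eta^2)^{d/2}R^d-(\tau_2+\tau_3)2^dR^d$. Since $H^d(M\cap B(x,R))\le(1+\varepsilon_0)\nu_dR^d$, the exceptional set has measure at most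
$$\big[(1+\varepsilon_0)\nu_d-\nu_d(1-16d\eta^2)^{d/2}+2^d(\tau_2+\tau_3)\big]R^d\le\tau R^d$$
if $\tau_3=2^{-d}\tau/4$ and then $\eta,\varepsilon_0$ are small, depending on $d$. $\square$

## 11. Small $L^d$ curvature: proof of Theorem 1

By the background fact choose $\delta_0$ so that $\delta(M)\le\delta_0$ implies that $M$ is $\varepsilon_0$-flat. Take $N(x,r)$ from Lemma 10, with $N=N_\infty$ when $B(x,r)\cap X=\emptyset$, and $a(x,r)=C_4\,\alpha(x,2\Lambda_0r)$, with $C_4=C_4(d)$ chosen in the first step. We verify the hypotheses of Proposition 4 with $p=d+1$ and $C_5\delta$ in place of $\delta$. Call a point of $M\cap B(x,r)$ *exceptional for $(x,r)$* if it lies in the set of (17) (with $R=r$).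

**Step 11: (H1).** Let $B(x',r')\subset B(x,r)$, $r/16\le r'\le r$. We look for a point where both normals are good. The two exceptional sets have total measure
$$\le2\tau r^d=\tfrac12\nu_d16^{-d}r^d\le\tfrac12\nu_dr'^d<(1-\varepsilon_0)\nu_dr'^d\le H^d(M\cap B(x',r')).$$
So some $y\in M\cap B(x',r')$ is exceptional for neither, and comparing both vectors with $n(y)$,
$$|N(x,r)-N(x',r')|\le C_0(\alpha(x,\Lambda_0r)+\alpha(x',\Lambda_0r'))\le C_4\alpha(x,2\Lambda_0r),$$
because $B(x',\Lambda_0r')\subset B(x,2\Lambda_0r)$ and $r'\ge r/16$.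

**Step 12: (H2).** By Hölder's inequality and the volume bound, for $x\in M$,
$$\alpha(x,r)\le r^{1-d}\,\delta\,H^d(M\cap B(x,r))^{1-1/d}\le C\delta .$$
Let $\mathcal MA(x)$, $x\in M$, be the supremum over $\rho>0$ of the averages of $|A|$ over $M\cap B(x,\rho)$. The space $(M,|\cdot|,H^d)$ is doubling with constants depending only on $d$, so by the maximal theorem (recall $d>1$) $\|\mathcal MA\|_{L^d(M)}\le C\|A\|_{L^d(M)}\le C\delta$. Let $E_k\subset X$ be $2^k$-separated, $z\in E_k$, $x'\in M\cap B(z,2^{k-1})$. With $\Lambda=16\Lambda_0$,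
$$a(z,8\cdot2^k)=C_4\alpha(z,\Lambda2^k)\le C\alpha(x',(\Lambda+1)2^k)\le C\min(2^k\mathcal MA(x'),\delta).$$
The balls $B(z,2^{k-1})$, $z\in E_k$, are disjoint and $H^d(M\cap B(z,2^{k-1}))\ge c2^{kd}$. Averaging over $x'$ and summing,
$$\sum_k\sum_{z\in E_k}a(z,8\cdot2^k)^{d+1}\le C\int_M\sum_{k\in\mathbb Z}2^{-kd}\min(2^k\mathcal MA,\delta)^{d+1}dH^d\le C\delta\int_M(\mathcal MA)^d\,dH^d\le C\delta^{d+1}.$$
Here we used, for $h>0$ (the case $h=0$ being trivial),
$$\sum_k2^{-kd}\min(2^kh,\delta)^{d+1}\le\sum_{2^k\le\delta/h}2^kh^{d+1}+\sum_{2^k>\delta/h}2^{-kd}\delta^{d+1}\le2\delta h^d+2\delta h^d=4\delta h^d.$$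
With the power $d$ instead of $d+1$ the first sum would be $\sum_{2^k\le\delta/h}h^d=\infty$; the extra power makes it geometric, and Proposition 4 accepts any finite $p$.

**Step 13: (H3).** As $H^d(M\cap B(x,r))\ge(1-\varepsilon_0)\nu_dr^d>\tau r^d$, there is a nonexceptional $y\in M\cap B(x,r)$. So
$$|N(x,r)-n(x)|\le\sup_{y\in M\cap B(x,r)}|n(y)-n(x)|+CA_{\max}r\to0$$
uniformly as $r\to0$, by the uniform continuity of $n$. For $r$ so large that $(1-\varepsilon_0)\nu_dr^d>\tau r^d+H^d(X)$, there is a nonexceptional $y\in M\cap B(x,r)\setminus X$. Then $n(y)=N_\infty$ and $|N(x,r)-N_\infty|\le Cr^{1-d}\int_M|A|\,dH^d\to0$ uniformly as $r\to\infty$; the integral is finite because $A=0$ off the compact set $X$.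

**Step 14: (H4) and conclusion.** (H4) holds by the choice of $N$. Proposition 4 gives Theorem 1, after decreasing $\delta_0$ so that $C_5\delta_0\le\delta_1$. The constants $\delta_0,C$ depend only on $d$; the quantities $\varrho_0,A_{\max},k_0,k_1$ do not enter them. $\blacksquare$

## 12. Small oscillation of the normal: proof of Theorem 2

Here the averages of $n$ themselves serve as $N$.

**Step 15: pointwise and summed bounds for $\omega$.** If $x,x'\in M$, $|x-x'|\le r$ and $2r\le r'\le4r$, then $B(x,r)\subset B(x',r')$. The average of $|n-n_{x,r}|$ over $M\cap B(x,r)$ is at most twice the average of $|n-v|$ for any fixed vector $v$; with $v=n_{x',r'}$ and the bounds on $H^d$, $\omega(x,r)\le C\omega(x',r')$. The set of $(x',r')$ with $x'\in M\cap B(x,r)$, $2r\le r'\le4r$ has measure at least $c>0$ with respect to $dH^d\,dr'/r'^{d+1}$. Averaging the $p$-th power over it gives $\omega(x,r)\le C\delta$.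

For $2^k$-separated $E_k\subset X$ and $z\in E_k$, average over $x'\in M\cap B(z,2^{k-1})$ and $r'\in[2^{k+4},2^{k+5}]$ instead, which is allowed with $r=8\cdot2^k$. For different pairs $(z,k)$ these regions are disjoint up to null sets, so
$$\sum_k\sum_{z\in E_k}\omega(z,8\cdot2^k)^p\le C\int_M\int_0^\infty\omega^p\,\frac{dr}{r^{d+1}}\,dH^d=C\delta^p.$$

**Step 16: the hypotheses of Proposition 4.** Averaging $1-|n_{x,r}|\le|n(y)-n_{x,r}|$ over $y$ gives $1-|n_{x,r}|\le\omega(x,r)\le\frac12$ for $\delta_0$ small, so $N(x,r)=n_{x,r}/|n_{x,r}|$ is defined. If $B(x',r')\subset B(x,r)$ and $r/16\le r'\le r$, then $|n_{x',r'}-n_{x,r}|\le C\omega(x,r)$, and normalizing vectors of length $\ge\frac12$ is Lipschitz. So (H1) and (H2) hold with $a=C\omega$ (and $C\delta$ for $\delta$). (H3) holds by uniform continuity of $n$ as $r\to0$. As $r\to\infty$ it holds because $\{n\ne N_\infty\}\subset X$ has finite measure, while $H^d(M\cap B(x,r))\ge c_1^{-1}r^d$, so $|n_{x,r}-N_\infty|\le2c_1H^d(X)r^{-d}$. (H4) is clear, since $n=N_\infty$ on $M\cap B(x,r)$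 when the ball misses $X$. Apply Proposition 4. $\blacksquare$

## 13. A bump of height $s$ costs distortion at least $cs$: proof of Proposition 3

Let $\psi\in C_c^\infty(B(0,1))$ on $\mathbb R^d$, $0\le\psi\le1=\psi(0)$, and let $M_s$ be the graph of $s\psi$, $0<s\le1$. Then $0<\delta(M_s)\le C_\psi s$: the upper bound was checked in Section 1, and $\delta(M_s)\neq0$ because $M_s$ is not a hyperplane. Suppose $f$ is $(1+\varepsilon)$-bilipschitz on $\mathbb R^{d+1}$ and $f(M_s)=P'$ is a hyperplane. We show $s\le C\varepsilon$ with $C$ depending only on $d$. As $s\le1$, we may assume $\varepsilon$ is small.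

**Step 17: pin down $f$ at $d+2$ points.** Let $x_1,\dots,x_{d+1}\in\mathbb R^d\times\{0\}$ be the vertices of a regular simplex with center $0$, $|x_i|=2$ (so $x_i\in M_s$), $z=(0,1)$ and $q=(0,s)\in M_s$. The vectors $x_i-x_1$ $(i\ge2)$ and $z-x_1$ form a basis of $\mathbb R^{d+1}$, so their Gram matrix is positive definite. The Gram matrix of the corresponding image differences differs from it by $O(\varepsilon)$, since inner products are combinations of squared distances. The Cholesky factor lists the coordinates of the vectors in their Gram–Schmidt basis, and it depends smoothly on the Gram matrix. So after composing $f$ with the Euclidean isometry that matches $f(x_1)$ with $x_1$ and the two Gram–Schmidt bases, $f(x_1)=x_1$ and $|f(x_i)-x_i|+|f(z)-z|\le C\varepsilon$. The image of $M_s$ is still a hyperplane, again called $P'$.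

**Step 18: locate $f(q)$.** For $y\in\{x_2,\dots,x_{d+1},z\}$, polarization gives $\langle f(q)-x_1,f(y)-x_1\rangle=\langle q-x_1,y-x_1\rangle+O(\varepsilon)$. Replacing $f(y)$ by $y$ costs another $O(\varepsilon)$, so $\langle f(q)-q,y-x_1\rangle=O(\varepsilon)$ for these $y$. Since the $y-x_1$ form a basis, $|f(q)-q|\le C\varepsilon$.

**Step 19: compare with the hyperplane.** Since $P'$ contains the points $f(x_i)$, which are within $C\varepsilon$ of the vertices $x_i$, it is near the origin the graph of an affine function of size $O(\varepsilon)$ over $\mathbb R^d$. As $f(q)\in P'$ and $f(q)=(0,s)+O(\varepsilon)$, we get $s\le C\varepsilon$. Thus $\varepsilon\ge c_\psi\,\delta(M_s)$, while $\delta(M_s)\to0$ as $s\to0$. $\blacksquare$
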